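# Two vertices below the Moore bound: in-degrees are forced to be equal once the diameter is at least 3

## 1. A five-vertex digraph with in-degrees 4, 2, 2, 1, 1

Take five vertices $a,b,c,e,f$ and the ten arcs
$$a\to b,c;\qquad b\to a,e;\qquad c\to a,f;\qquad e\to a,f;\qquad f\to a,e .$$
Every vertex has exactly two outgoing arcs. Let us list where each vertex gets in zero, one or two steps.

| start | 0 steps | 1 step | 2 steps | met more than once |
|---|---|---|---|---|
| $a$ | $a$ | $b,c$ | $a,e,a,f$ | $a$ three times |
| $b$ | $b$ | $a,e$ | $b,c,a,f$ | $a$ and $b$ twice |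
| $c$ | $c$ | $a,f$ | $b,c,a,e$ | $a$ and $c$ twice |
| $e$ | $e$ | $a,f$ | $b,c,a,e$ | $a$ and $e$ twice |
| $f$ | $f$ | $a,e$ | $b,c,a,f$ | $a$ and $f$ twice |

Each row contains all five letters, so every vertex reaches every other in at most two steps. Each row has $1+2+4=7$ entries, so no digraph with out-degrees at most 2 and reach 2 can have more than 7 vertices. Ours is two vertices short of this bound. Because it is so close to the bound, each row has only two superfluous entries.

Now count incoming arcs: $a$ has four, $e$ and $f$ have two each, $b$ and $c$ have one each. The out-degrees are perfectly balanced and the in-degrees are not. If we allow out-degree $d$ and walks of length up to $k$, and again stay two vertices below the obvious upper bound, can the in-degrees still be unbalanced? We shall see that for diameter 2 the example generalizes to every $d$, and that for diameter at least 3 the in-degrees are forced to be equal.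

Here are the precise terms. A *digraph* is finite. Its *diameter* is the least $k$ such that every vertex reaches every other vertex by a directed path of length at most $k$. A *walk* may repeat vertices and arcs; the *trivial walk* at $v$ has length 0. A *closed walk* is one that ends where it starts.

**Definition (Moore bound, defect 2, diregular).** The Moore bound is $M_{d,k}=1+d+d^2+\dots+d^k$. A digraph with maximum out-degree $d$ and diameter $k$ has at most $M_{d,k}$ vertices, because there are at most $d^i$ walks of length $i$ from a given vertex. A $(d,k,2)$-digraph, or digraph of defect 2, is a digraph of maximum out-degree $d$, diameter $k$ and order $M_{d,k}-2$. A digraph is diregular of degree $d$ if every vertex has out-degree $d$ and in-degree $d$.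

The digraph above is a $(2,2,2)$-digraph that is not diregular. The conjecture to be settled says that all digraphs of defect 2 are diregular for diameter $k\ge3$ and maximum out-degree $d\ge2$. It is true.

**Theorem A.** Let $d\ge2$, $k\ge3$, and let $G$ be a digraph with maximum out-degree at most $d$, diameter at most $k$ and order $M_{d,k}-2$. Then $G$ is diregular of degree $d$. (Loops and parallel arcs may even be allowed a priori, arcs being counted with multiplicity; they turn out not to occur.)

**Theorem B.** (Here, as usual, digraphs have no parallel arcs.)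

1. For $d\ge2$, $k\ge1$: all $(d,k,2)$-digraphs are diregular of degree $d$ if and only if $k\ne2$.
2. For $d\ge2$, $k\ge3$ let $A$ be the adjacency matrix of a $(d,k,2)$-digraph, let $J$ be the all-ones matrix, and let $R=I+A+\dots+A^k-J$. Then $R$ is a nonnegative integer matrix with all row sums and all column sums 2, and $AR=RA$. Every cycle has length at least $k$, and for every ordered pair $(z,v)$ there is at most one walk of length at most $k-1$ from $z$ to $v$.

Theorem A does not assert that such digraphs exist. It says what they must look like.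

## 2. Diameter 2: merging two vertices of a Kautz digraph

The five-vertex digraph comes from a construction that works for every $d\ge2$. This settles the case $k=2$ of Theorem B(1).

Let $K$ be the Kautz digraph whose vertices are the pairs $(a,b)$ with $a\ne b$ and $a,b\in\{0,\dots,d\}$, with arcs $(a,b)\to(b,c)$ for all $c\ne b$. It has $d^2+d$ vertices and is diregular of degree $d$. Any two distinct vertices $(a,b)$, $(c,e)$ are at distance at most 2: if $b=c$, then $(a,b)\to(c,e)$; otherwise $(a,b)\to(b,c)\to(c,e)$.

Since $d\ge2$, the vertices $u=(1,0)$ and $u'=(2,0)$ exist. They have the same out-neighbors, the pairs $(0,c)$ with $c\ne0$. Their in-neighborhoods $\{(c,1):c\ne1\}$ and $\{(c,2):c\ne2\}$ are disjoint and contain neither $u$ nor $u'$, whose second coordinate is 0. Delete $u'$ and replace each arc $z\to u'$ by $z\to u$. No loop arises because $u$ has no arc to $u'$, and no parallel arcs arise because the in-neighborhoods are disjoint. All out-degrees remain $d$. The map that sends $u'$ to $u$ and fixes all other vertices takes arcs to arcs, so a walk of length at most 2 in $K$ becomes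 a walk of the same length in the new digraph, and all distances are still at most 2. The order is $d^2+d-1=M_{d,2}-2$. This exceeds $d+1$, so the diameter is not 1 and equals 2. The in-degree of $u$ is now $2d$. So this is a $(d,2,2)$-digraph that is not diregular.

For $d=2$, delete $(2,0)$ and put $a=(1,0)$, $b=(0,1)$, $c=(0,2)$, $e=(1,2)$, $f=(2,1)$: this is the digraph of Section 1.

The case $k=1$ is vacuous: a $(d,1,2)$-digraph would have $M_{d,1}-2=d-1$ vertices, one of which has $d$ distinct out-neighbors, which is impossible. So Theorem B(1) will follow once Theorem A is proved.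

## 3. Counting forward works, counting backward does not

From here to the end of Section 10 we fix $d\ge2$, $k\ge3$, a digraph $G$ as in Theorem A with vertex set $V$, and write $M=M_{d,k}$, $n=M-2$.

**Lemma 1.** Every vertex of $G$ has out-degree exactly $d$.

*Proof.* Suppose $u$ has out-degree at most $d-1$. Then at most $(d-1)d^{i-1}$ walks of length $i\ge1$ start at $u$, so at most $1+(d-1)M_{d,k-1}$ vertices are within distance $k$ of $u$. Since $M=1+dM_{d,k-1}$, this number is $M-M_{d,k-1}$. As $M_{d,k-1}\ge1+d\ge3$, it is less than $M-2=n$, a contradiction. $\square$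

The natural next move is to reverse all arcs and count again. Since there are $dn$ arcs, the average in-degree is $d$. If the in-degrees are not all $d$, some vertex $v$ has in-degree at most $d-1$. Walks of length at most $k$ ending at $v$ must start at all $n$ vertices. If all other in-degrees were at most $d$, the computation in Lemma 1 would give a contradiction. But nothing bounds the other in-degrees: the very assumption that some in-degree is below $d$ makes another one exceed $d$, and that one may sit right behind $v$ and make up the loss. In the five-vertex digraph the vertex $b$ has only one in-neighbor, $a$, but $a$ has in-degree 4. So $1+1+4=6$ walks of length at most 2 end at $b$, and $6\ge5$.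

So we must relate the places where the in-degree is wrong to the places where the few superfluous walks end. A commutator identity does this.

## 4. The repeat matrix and its commutator with $A$

Let $A$ be the adjacency matrix; entries count arcs. Let $\mathbf 1$ be the all-ones column vector, $\mathbf 1^{\top}$ the all-ones row vector, and $J=\mathbf 1\mathbf 1^{\top}$. All other vectors are row vectors indexed by $V$. We write $e_u$ for the unit vector at $u$, $\mathbf 1_Z$ for the indicator vector of a set $Z$, and call the sum of the entries of a vector its *mass*. For a row vector $y$, the product $\mathbf 1y$ is the matrix all of whose rows equal $y$. $N(u)$ and $N^-(u)$ denote the sets of out- and in-neighbors. A bracket $[P]$ is 1 if $P$ holds and 0 otherwise. Put $p(x)=1+x+\dots+x^k$.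

The $(u,v)$ entry of $p(A)$ is the number of walks of length at most $k$ from $u$ to $v$. As the diameter is at most $k$, all entries are at least 1. By Lemma 1, $A\mathbf 1=d\mathbf 1$, so all row sums of $p(A)$ are $p(d)=M$. Hence
$$R=p(A)-J\tag{1}$$
is a nonnegative integer matrix with all row sums $M-n=2$, and there are $1+R(u,v)$ walks of length at most $k$ from $u$ to $v$.

**Definition (repeat).** Let $R_u$ be row $u$ of $R$; it has mass 2. The vertex $v$ is a repeat of $u$ if $R(u,v)\ge1$, and a repeat if it is a repeat of some vertex.

*Example.* The definition makes sense for the five-vertex digraph with $k=2$. The last column of the table in Section 1 says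
$$R_a=2e_a,\quad R_b=e_a+e_b,\quad R_c=e_a+e_c,\quad R_e=e_a+e_e,\quad R_f=e_a+e_f .$$

The first consequence of having so few repeats is that short walks are unique.

**Lemma 2.** $G$ has no loops, and for all $z,v$ there is at most one walk of length at most $k-1$ from $z$ to $v$ (the trivial walk counts when $z=v$). Hence $A$ is a $0/1$ matrix, and there is no closed walk of length $\ell$ with $1\le\ell\le k-1$.

*Proof.* A loop at $v$ gives closed walks at $v$ of all lengths $0,1,\dots,k$, so $R(v,v)\ge k\ge3$, which exceeds the row sum. So there are no loops. Suppose there are two distinct walks of length at most $k-1$ from $z$ to $v$. Then $R(z,v)\ge1$. For each $y$ with $A(v,y)\ge1$, extending both walks by each of the $A(v,y)$ arcs from $v$ to $y$ gives $2A(v,y)$ distinct walks of length at most $k$ from $z$ to $y$, so $R(z,y)\ge2A(v,y)-1\ge A(v,y)$. Such $y$ differ from $v$ because there is no loop at $v$. Summing over $y$, the mass of $R_z$ is at least $1+d\ge3$, a contradiction. Two parallel arcs would be two walks of length $1\le k-1$, and a closed walk of length $\ell\le k-1$ would be a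 second walk besides the trivial one. $\square$

**The commutator.** If $G$ were diregular, $J$ would commute with $A$, and so would $R$. In general the failure is a matrix with all rows equal. Put $\sigma_v=d^-(v)-d$, where $d^-(v)$ is the in-degree. Then $\mathbf 1^{\top}A=d\mathbf 1^{\top}+\sigma$ and $\sum_v\sigma_v=0$. So $AJ=dJ$ and $JA=dJ+\mathbf 1\sigma$. Since $A$ commutes with $p(A)=J+R$, we get $AR=p(A)A-dJ=RA+JA-dJ$, that is,
$$AR=RA+\mathbf 1\sigma.\tag{2}$$
Multiply (2) by $A$ from the left and use $A\mathbf 1=d\mathbf 1$ and (2) again: $A^2R=(AR)A+d\mathbf 1\sigma$, hence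
$$A^2R=RA^2+\mathbf 1(\sigma A+d\sigma).\tag{3}$$
Once more, $A^3R=(AR)A^2+d\,\mathbf 1(\sigma A+d\sigma)$, hence
$$A^3R=RA^3+\mathbf 1(\sigma A^2+d\,\sigma A+d^2\sigma).\tag{4}$$

**Assume from now on that $G$ is not diregular.** We look for a contradiction. Write $\sigma=s-t$ with $s,t\ge0$ of disjoint supports
$$X=\operatorname{supp}s,\qquad S=\operatorname{supp}t,$$
and put $T=\sum_vs_v=\sum_vt_v\ge1$. So $X$ is the set of vertices of too large in-degree, $S$ that of too small in-degree, and $T$ is the total imbalance. Row $u$ of (2) reads
$$\sum_{w\in N(u)}R_w=R_uA+s-t.\tag{5}$$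
The left side is nonnegative and $s$ vanishes on $S$, so $R_uA\ge t$. With $L_u=R_uA-t\ge0$ we obtain, for every vertex $u$,
$$R_uA=t+L_u,\qquad\sum_{w\in N(u)}R_w=s+L_u,\qquad\operatorname{mass}(L_u)=2d-T\ge0.\tag{6}$$
Here $R_uA=\sum_rR(u,r)\mathbf 1_{N(r)}$ has mass $2d$. In words: the two repeats of any vertex, taken together, point to every vertex of $S$ at least as often as its in-degree is short. In particular $T\le2d$.

*Example.* Identities (2) and (5) and the bound $R_uA\ge t$ hold for the five-vertex digraph, since their derivation uses only out-regularity and the diameter. There $\sigma=2e_a-e_b-e_c$, so $X=\{a\}$, $S=\{b,c\}$ and $T=2=d$. For $u=b$ the left side of (5) is $R_a+R_e=3e_a+e_e$; the right side is $\mathbf 1_{N(a)}+\mathbf 1_{N(b)}+\sigma=(e_b+e_c)+(e_a+e_e)+(2e_a-e_b-e_c)$, which is the same. Here $L_b=e_a+e_e$, of mass $2d-T=2$.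

## 5. Traces, and how they rule out exact equality in the Moore bound

We need a tool that produces closed walks. Let $U$ be the space of row vectors $y$ with $y\mathbf 1=0$. As $yA\mathbf 1=d\,y\mathbf 1$, the map $y\mapsto yA$ preserves $U$ and acts on the one-dimensional quotient by $U$ as multiplication by $d$. So the eigenvalues of $A$ are $d$ together with those of $A|_U$, with multiplicity. Every matrix of the form $\mathbf 1y$ annihilates $U$ from the right: $z\mathbf 1y=0$ for $z\in U$.

First consider defect 0: out-degrees at most $d\ge2$, diameter at most $k\ge2$ and order exactly $M$. The counting of Lemma 1 still gives out-degrees $d$, so $p(A)\ge J$ has row sums $M$, equal to the order, and $p(A)=J$. So $R=0$, and the argument for (2) gives $\sigma=0$ at once. But more is true. No vertex $v$ has a nontrivial closed walk of length at most $k$, since it would be a second walk from $v$ to $v$. Hence $\operatorname{tr}A=\operatorname{tr}A^k=0$. On $U$ the matrix $p(A)=J$ is zero, so each eigenvalue $\lambda$ of $A|_U$ satisfies $\lambda^{k+1}=1$ and $\lambda^k=\bar\lambda$. So $\operatorname{tr}A^k=d^k+\sum\bar\lambda=d^k+\sum\lambda=d^k+(\operatorname{tr}A-d)=d^k-d>0$,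 a contradiction. No such digraph exists.

For defect 2, $p(A)$ acts on $U$ as $R$ does, and $R$ need not vanish there. But it may happen that $RA$ or $RA^2$ has all rows equal, and then $p(A)A$ or $p(A)A^2$ vanishes on $U$. This is enough.

**Lemma 3.** If $y\,p(A)A^j=0$ for all $y\in U$ and some $j\ge0$, then $\operatorname{tr}A^k=d^k-d>0$. In particular a closed walk of length $k$ exists, and every vertex on it is a repeat of itself.

*Proof.* Each eigenvalue $\lambda$ of $A|_U$ satisfies $p(\lambda)\lambda^j=0$, so $\lambda=0$ or $\lambda^{k+1}=1$. In both cases $\lambda^k=\bar\lambda$. As $A|_U$ is real, its eigenvalues are closed under conjugation, with multiplicity. So $\sum\lambda^k=\sum\bar\lambda=\sum\lambda=\operatorname{tr}A-d=-d$, because $G$ has no loops. Hence $\operatorname{tr}A^k=d^k-d>0$. A closed $k$-walk can be started at any of its vertices $x$; together with the trivial walk it gives two walks of length at most $k$ from $x$ to $x$, so $R(x,x)\ge1$. $\square$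

## 6. The extreme imbalance $T=2d$

When $T$ is as large as (6) permits, all the slack $L_u$ vanishes, and Lemma 3 applies directly. This disposes of the case and shows how the lemma will be used.

**Proposition 4.** $T\ne2d$.

*Proof.* Let $T=2d$. Then $L_u=0$ for all $u$. By (6), $\sum_{w\in N(u)}R_w=s$, so $R_w\le s$ for every $w\in N(u)$. Since $G$ is strongly connected with more than one vertex, every vertex $w$ is an out-neighbor of some $u$. So all repeats lie in $X$. Again by (6), $R_uA=t$, so $N(r)\subseteq S$ for every repeat $r$.

Now $RA=\mathbf 1t$, so $p(A)A=JA+RA=\mathbf 1(\mathbf 1^{\top}A+t)$ vanishes on $U$. Lemma 3 with $j=1$ gives a closed $k$-walk $x_0\to x_1\to\cdots$ whose vertices are all repeats, hence all in $X$. But $x_1\in N(x_0)\subseteq S$, and $S\cap X=\emptyset$, a contradiction. $\square$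

## 7. A poor vertex has rich in-neighbors: $(\sigma A)_v\ge d\,t_v$

In the five-vertex digraph, the poor vertex $b$ has $t_b=1$, and its in-neighbors have total surplus $\sigma_a=2=d\,t_b$. We now prove that the compensation is always at least this large. The means is to look at the repeats two steps, and then three steps, behind the poor vertex. Here $k\ge3$ is essential: Lemma 2 must cover walks of length 2, and walks of length 3 must be within the diameter.

**Proposition 5.** Let $\alpha_v=(\sigma A)_v=\sum_{z\in N^-(v)}\sigma_z$. Then $\alpha_v\ge d\,t_v$ for all $v\in S$.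

*Proof.* Suppose $v\in S$ and $\beta:=d\,t_v-\alpha_v\ge1$.

**Step 1 (each vertex has one repeat one step before $v$ and one repeat two steps before $v$).** Let $B=N^-(v)$ and $C=\{z:A^2(z,v)\ge1\}$. As $2\le k-1$, Lemma 2 gives $B\cap C=\emptyset$ and says that column $v$ of $A^2$ is $0/1$. Let $u$ be any vertex. By (6), the mass of $R_u$ on $B$ is $(R_uA)_v\ge t_v\ge1$. By (3) at $(u,v)$,
$$0\le(A^2R)_{uv}=(R_uA^2)_v+\alpha_v-d\,t_v,$$
so the mass of $R_u$ on $C$ is $(R_uA^2)_v\ge\beta\ge1$. As $R_u$ has mass 2 and $B\cap C=\emptyset$, both masses are exactly 1. So $t_v=\beta=1$, $\alpha_v=d-1$, and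
$$R_u=e_{b_u}+e_{c_u},\qquad b_u\in B,\ c_u\in C,\qquad\text{for every }u.\tag{7}$$

**Step 2 (the total imbalance is $2d-1$, and we know where the surplus sits).** By (2), $(AR)_{uv}=(R_uA)_v+\sigma_v=1-1=0$ for all $u$. That is, $R(w,v)=0$ whenever $w\in N(u)$; since every $w$ is an out-neighbor, column $v$ of $R$ is zero. So every vertex has exactly one walk of length at most $k$ to $v$. For $b_u$ it has length 1 and for $c_u$ it has length 2. Since $3\le k$, neither has a walk of length 3 to $v$, and $(R_uA^3)_v=0$. Also $(A^3R)_{uv}=0$. So (4) at $(u,v)$ gives $0=(\sigma A^2)_v+d(d-1)-d^2$, hence $(\sigma A^2)_v=d$. As column $v$ of $A^2$ is the indicator of $C$,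
$$\sum_{z\in B}\sigma_z=\alpha_v=d-1,\qquad\sum_{z\in C}\sigma_z=d.\tag{8}$$
Since $B$ and $C$ are disjoint, $2d-1=\sum_{B\cup C}s_z-\sum_{B\cup C}t_z\le T$. With $T\le2d$ and Proposition 4 we get $T=2d-1$. Then $\sum_{B\cup C}s_z\le T=2d-1$, so $\sum_{B\cup C}t_z=0$, that is, $S\cap(B\cup C)=\emptyset$.

**Step 3 (the out-neighborhoods of repeats lie in $S$, up to one vertex).** Now $\operatorname{mass}(L_u)=1$, so $L_u=e_{\ell(u)}$ for some vertex $\ell(u)$, and (6) reads
$$\mathbf 1_{N(b_u)}+\mathbf 1_{N(c_u)}=t+e_{\ell(u)},\qquad\sum_{w\in N(u)}R_w=s+e_{\ell(u)}.\tag{9}$$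
The vertex $c_u$ has an out-neighbor in $B$, because it has a walk of length 2 to $v$. This out-neighbor is not in $S$, so by the first equation it is $\ell(u)$. Thus $\ell(u)\in B$. Outside $S$ the right side of that equation is $e_{\ell(u)}$, and this is used up by $N(c_u)$. So
$$N(b_u)\subseteq S,\qquad N(c_u)\subseteq S\cup\{\ell(u)\}.$$
By the second equation of (9), $\ell(u)$ is a repeat of some $w\in N(u)$, so it is $b_w$ or $c_w$. As it lies in $B$ and $B\cap C=\emptyset$, it is $b_w$. Hence $N(\ell(u))=N(b_w)\subseteq S$.

**Step 4 ($p(A)A^2$ vanishes on $U$).** Let $\Lambda$ be the matrix with rows $e_{\ell(u)}$. By (9), $RA=\mathbf 1t+\Lambda$ and $AR=\mathbf 1s+\Lambda$. Then $A(RA)=(AR)A$ reads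
$$d\,\mathbf 1t+A\Lambda=\mathbf 1(sA)+\Lambda A.\tag{10}$$
Since $\ell(u)\in B$ and $B\cap S=\emptyset$, the columns of $\Lambda$ in $S$ are zero, and so are those of $A\Lambda$. So by (10) all rows of $\Lambda A$ agree on the columns in $S$. But row $u$ of $\Lambda A$ is $\mathbf 1_{N(\ell(u))}$, which is supported in $S$ by Step 3. So all rows of $\Lambda A$ are equal: $\Lambda A=\mathbf 1\omega$ for some $\omega$. Therefore
$$p(A)A^2=JA^2+(RA)A=\mathbf 1(\mathbf 1^{\top}A^2+tA+\omega),$$
which annihilates $U$.

**Step 5 (contradiction on a closed $k$-walk).** By Lemma 3 there is a closed $k$-walk $(x_i)$ all of whose vertices are repeats of themselves. By (7), $x_i\in\{b_{x_i},c_{x_i}\}\subseteq B\cup C$ for all $i$. If $x_i=b_{x_i}$ for some $i$, then $x_{i+1}\in N(b_{x_i})\subseteq S$, contrary to $S\cap(B\cup C)=\emptyset$. So $x_i=c_{x_i}\in C$ for all $i$. But then $x_{i+1}\in S\cup\{\ell(x_i)\}\subseteq S\cup B$, which is disjoint from $C$, a contradiction. $\square$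

## 8. Double counting the arcs into $S$, and the reduction to $T=d$

Proposition 5 demands a lot of surplus directly behind $S$. We compare this with what is available. Let $\tau(z)=|N(z)\cap S|\le d$. Summing Proposition 5 over $S$,
$$dT\le\sum_{v\in S}\alpha_v=\sum_z\sigma_z\tau(z)=\sum_zs_z\tau(z)-\sum_zt_z\tau(z)\le dT.$$
So all inequalities are equalities. Hence $\tau=d$ on $X$, $\tau=0$ on $S$, and $\alpha_v=d\,t_v$ on $S$. Since vertices of $S$ have no in-neighbor in $S$, $\alpha_v$ involves only $s$. Thus
$$N(x)\subseteq S\ (x\in X),\qquad N(z)\cap S=\emptyset\ (z\in S),\qquad\sum_{w\in N^-(v)}s_w=d\,t_v\ (v\in S).\tag{11}$$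
In the five-vertex digraph, $N(a)=\{b,c\}=S$, and $b,c$ have out-neighbors only in $\{a,e,f\}$.

**Proposition 6.** $T=d$, $|S|=d$, $t=\mathbf 1_S$, and $N(x)=S$ for all $x\in X$.

*Proof.* The main point is $T\le d$. Suppose $T>d$.

**Step 1 (average (6) over $u$).** $G$ is strongly connected and $A$ has row sums $d$. By the Perron–Frobenius theorem there is a row vector $\pi$ with all entries positive, $\pi A=d\pi$ and $\pi\mathbf 1=1$. Put $h=\pi R=\sum_u\pi_uR_u$; so $h_w>0$ if and only if $w$ is a repeat. Put $g=\sum_u\pi_uL_u\ge0$. Multiplying the two equations of (6) by $\pi_u$ and summing, where the second gives $\pi AR=dh$ on the left, we obtain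
$$hA=t+g,\qquad dh=s+g,\qquad\operatorname{mass}(g)=2d-T.\tag{12}$$

**Step 2 (repeats point into $S$ and do not lie in $S$).** Let $R_u=e_r+e_{r'}$, where $r=r'$ is allowed. By (6), $\tau(r)+\tau(r')=\sum_{v\in S}(R_uA)_v\ge T$. As $\tau\le d$, every repeat $r$ has $\tau(r)\ge T-d>0$. By (11), $\tau=0$ on $S$, so no vertex of $S$ is a repeat. Hence $h=0$ on $S$, and $g=0$ on $S$ by (12).

**Step 3 ($g=0$ everywhere).** For $v\in S$, (12) and (11) give
$$0=g_v=(hA)_v-t_v=\frac1d\sum_{w\in N^-(v)}(s_w+g_w)-t_v=\frac1d\sum_{w\in N^-(v)}g_w.$$
So $g_w=0$ whenever $w$ has an out-neighbor in $S$, that is, whenever $\tau(w)>0$. If $g_w>0$ for some $w$, then $h_w>0$ by (12), so $w$ is a repeat and $\tau(w)>0$ by Step 2, a contradiction. Hence $g=0$, and $2d-T=0$, contrary to Proposition 4.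

So $T\le d$. Take any $x\in X$, which exists as $T\ge1$. By (11), $d=|N(x)|\le|S|\le\sum_vt_v=T\le d$. So equality holds everywhere, which is the claim. $\square$

## 9. The repeats when $T=d$: a map $q$ outside $X$

We are left with the situation of the five-vertex digraph: $X=\{a\}$, $S=\{b,c\}=N(a)$, $T=d$. There the rows of $R$ are $2e_a$ and $e_a+e_v$ for $v\ne a$: each row meets $X$, and outside $X$ each vertex is a repeat exactly once. In this section we show that this pattern holds in general, with $e_v$ replaced by $e_{q(v)}$ for a bijection $q$.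

Let $m=|X|\ge1$ and $\bar s=s/d$, a vector of mass 1 with support $X$. Recall $S\cap X=\emptyset$, $N(x)=S$ for $x\in X$, and that vertices of $S$ have no out-neighbors in $S$.

**Step 1 (column sums, from a corrected all-ones vector).** Since $\bar sA=\mathbf 1_S$,
$$(\mathbf 1^{\top}+\bar s)A=d\mathbf 1^{\top}+s-\mathbf 1_S+\mathbf 1_S=d(\mathbf 1^{\top}+\bar s).$$
So $\mathbf 1^{\top}+\bar s$ is a left eigenvector. (In the example it is $(2,1,1,1,1)$ in the order $a,b,c,e,f$.) Apply $p(A)=J+R$ to it. It has mass $n+1$, so with $r=\mathbf 1^{\top}R$ we get $M(\mathbf 1^{\top}+\bar s)=(n+1)\mathbf 1^{\top}+r+\bar sR$, and since $M=n+2$,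
$$r=\mathbf 1^{\top}+(n+2)\bar s-\bar sR.\tag{13}$$

**Step 2 (vertices with the same out-neighborhood).** If $N(u)=N(u')$, then $e_uA^i=e_{u'}A^i$ for all $i\ge1$, so $e_up(A)-e_u=e_{u'}p(A)-e_{u'}$. Subtracting $\mathbf 1^{\top}$,
$$R_u-e_u=R_{u'}-e_{u'}\qquad\text{whenever }N(u)=N(u').\tag{14}$$

**Step 3 (the rows of $X$ and the columns outside $X$).** We claim:

*There is $y\in X$ with $R_x=e_x+e_y$ for all $x\in X$, and $r_v=1$ for all $v\notin X$.*

Let first $m=1$, $X=\{w\}$. Then $\bar s=e_w$ and (13) reads $r=\mathbf 1^{\top}+(n+2)e_w-R_w$. If $z\ne w$ and $R(w,z)\ge1$, then $r_z=1-R(w,z)\le0$, while $r_z\ge R(w,z)\ge1$, a contradiction. So $R_w=2e_w$, we take $y=w$, and $r_v=1$ for $v\ne w$.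

Let now $m\ge2$. By (14), $\psi=R_x-e_x$ is the same vector for all $x\in X$. Off $x$ it equals $R_x\ge0$; at $x$ it equals $R(x',x)\ge0$ for any other $x'\in X$. So $\psi$ is a nonnegative integer vector of mass 1, and $\psi=e_y$ for some vertex $y$. Then $\bar sR=\bar s+e_y$, and (13) gives $r=\mathbf 1^{\top}+(n+1)\bar s-e_y$. If $y\notin X$, then $r_y=0$, contrary to $R(x,y)\ge1$. So $y\in X$, and $r_v=1$ for $v\notin X$. This proves the claim.

Hence every $v\notin X$ is a repeat of exactly one vertex, which we call $o(v)$, and $R(o(v),v)=1$. Note $R_y=2e_y$.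

**Step 4 (only the rows of $X$ are supported on $X$).** Suppose $R_u$ is supported on $X$. Since $N(x)=S$ on $X$, $R_uA=2\cdot\mathbf 1_S$, and (5) gives
$$\sum_{w\in N(u)}R_w=\mathbf 1_S+s.\tag{15}$$
So each $v\in S$ is a repeat of some $w\in N(u)$, and this $w$ is $o(v)$: thus $o(S)\subseteq N(u)$. We may take $u=y$, so $o(S)\subseteq N(y)=S$. The map $o$ is injective on $S$: if $o(v)=o(v')=z$ with $v\ne v'$ in $S$, then $R_z=e_v+e_{v'}$, and $R_zA=\mathbf 1_{N(v)}+\mathbf 1_{N(v')}$ vanishes on $S$ by (11), contrary to $R_zA\ge t=\mathbf 1_S$. So $o(S)=S$.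

Now return to any $u$ with $R_u$ supported on $X$. Then $S=o(S)\subseteq N(u)$, and $|N(u)|=d=|S|$ gives $N(u)=S=N(y)$. If $u\notin X$, then (14) with $u'=y$ gives $R_u=e_u+e_y$, which is not supported on $X$, a contradiction. So the rows supported on $X$ are exactly the rows $R_x$ with $x\in X$.

**Step 5 (the other rows, and the bijection $q$).** The total mass of $R$ is $2n$. By Step 3 the columns outside $X$ have total mass $n-m$, so those in $X$ have total mass $n+m$. The rows of $X$ contribute $2m$ to it. Each of the other $n-m$ rows contributes at most 1, since it is not supported on $X$. So each contributes exactly 1, and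
$$R_u=e_{\xi(u)}+e_{q(u)},\qquad\xi(u)\in X,\ q(u)\notin X,\qquad\text{for }u\notin X.\tag{16}$$
For $v\notin X$, the vertex $o(v)$ is not in $X$, because rows of $X$ are supported on $X$. So $q(o(v))=v$. Hence $q:V\setminus X\to V\setminus X$ is surjective, and so it is a bijection.

**Step 6 ($q$ respects arcs).** Let $u\notin X$. By (5) and (16), using $N(\xi(u))=S$,
$$\sum_{w\in N(u)}R_w=\mathbf 1_S+\mathbf 1_{N(q(u))}+s-\mathbf 1_S=\mathbf 1_{N(q(u))}+s.$$
Restrict this to the coordinates outside $X$. Rows $R_w$ with $w\in X$ contribute nothing, and a row $R_w$ with $w\notin X$ contributes $e_{q(w)}$. Hence the first equation below. The second follows by comparing cardinalities, as $q$ is injective and all out-degrees are $d$: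
$$q(N(u)\setminus X)=N(q(u))\setminus X,\qquad|N(u)\cap X|=|N(q(u))\cap X|\qquad(u\notin X).\tag{17}$$
Finally, (15) with $u=y$ says $\sum_{w\in S}R_w=\mathbf 1_S+s$; restricted to the coordinates outside $X$ it gives $q(S)=S$.

## 10. The subdigraph fixed by $q$, and a last trace

In the five-vertex digraph $q$ is the identity. In general we pass to the part that $q$ fixes. Let
$$F=\{c\notin X:q(c)=c\},\qquad H=\text{the subdigraph of }G\text{ induced on }F\cup X.$$
The plan is to show that inside $H$ nontrivial walks of length at most $k$ to vertices of $F$ are unique, that $H$ has constant out-degree $d'$, and that a trace computation forces $d'\le1$, although $H$ branches somewhere.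

**Step 1 (two closed $k$-walks in $H$).** Since $R(y,y)=2$, there are three walks of length at most $k$ from $y$ to $y$. One is trivial; by Lemma 2 the other two have length exactly $k$. Let $y=c_0\to c_1\to\dots\to c_k=y$ be one of them. We show that $c_i\notin X$ for $0<i<k$. If $c_i\in X$, then $c_{i+1}\in S=N(y)$. For $i=k-1$ this says $y\in S$, which is impossible as $y\in X$. For $i<k-1$, $y\to c_{i+1}\to\dots\to c_k=y$ is a closed walk of length $k-i$ with $1\le k-i<k$, contrary to Lemma 2. So $c_i\notin X$. As $c_i$ lies on a closed $k$-walk, it is a repeat of itself, and by (16) its only repeat outside $X$ is $q(c_i)$. So $q(c_i)=c_i$, that is, $c_i\in F$. Thus both closed walks lie in $H$.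

For later use: $c_1\in N(y)=S$, so $c_1\in S\cap F$. Since $2\le k-1$, also $c_2\in F$, and $c_2\notin S$ because vertices of $S$ have no out-neighbors in $S$. So $c_2\in F\setminus S$.

**Step 2 (walks between fixed vertices stay in $H$).** We claim that *every walk in $G$ of length at most $k$ from a vertex $c\in F\cup X$ to a vertex $v\in F$ lies in $H$.* The idea is to apply $q$ to the walk and use uniqueness. Let $c=z_0\to\dots\to z_j=v$ be such a walk. Define $z_0',z_1',\dots$ in turn:

- if $z_i\notin X$, let $z_i'=q(z_i)$;
- if $i=0$ and $z_0\in X$, let $z_0'=z_0$;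
- if $i\ge1$ and $z_i\in X$, then $z_{i-1}\notin X$, since $N(x)=S$ for $x\in X$ and $S\cap X=\emptyset$. By (17), $|N(q(z_{i-1}))\cap X|=|N(z_{i-1})\cap X|\ge1$, and we let $z_i'$ be any vertex of $N(q(z_{i-1}))\cap X$.

This is a walk of the same length. Indeed, if $z_i,z_{i+1}\notin X$, then $q(z_{i+1})\in N(q(z_i))$ by (17). If $z_i\notin X$ and $z_{i+1}\in X$, then $z_{i+1}'\in N(z_i')$ by choice. If $z_i\in X$, then $z_{i+1}\in S$ and $z_{i+1}'=q(z_{i+1})\in q(S)=S=N(z_i')$, since $z_i'\in X$. It starts at $c$, because $q(c)=c$ if $c\in F$, and it ends at $q(v)=v$.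

The number of walks of length at most $k$ from $c$ to $v$ is $1+R(c,v)$, and $R(c,v)=[c=v]$: for $c\in F$ the only repeat of $c$ outside $X$ is $c$ itself, with multiplicity one, and for $c\in X$ the row $R_c$ is supported on $X$. So there is exactly one such walk if $c\ne v$, and exactly one nontrivial one if $c=v$. As $(z_i)$ and $(z_i')$ have the same ends and the same length, they coincide. So each $z_i\notin X$ satisfies $q(z_i)=z_i$, and all $z_i$ lie in $F\cup X$.

**Step 3 ($H$ has constant out-degree).** Let $A_H$ be the adjacency matrix of $H$ and $D=A_H+A_H^2+\dots+A_H^k$. By Step 2 and the count in it,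
$$D(c,v)=1\qquad\text{for all }c\in F\cup X,\ v\in F.\tag{18}$$
Let $\delta(c)$ be the out-degree of $c$ in $H$ and $\kappa(c)=\sum_{x\in X}D(c,x)$. For $v\in F$, the $(c,v)$ entry of $A_HD$ is $\delta(c)$ by (18). The $(c,v)$ entry of $DA_H$ is $\sum_wD(c,w)A_H(w,v)$; the terms with $w\in F$ give $|N^-(v)\cap F|$, and those with $w\in X$ give $\kappa(c)[v\in S]$, because $N(w)=S$. As $A_HD=DA_H$,
$$\delta(c)=|N^-(v)\cap F|+\kappa(c)\,[v\in S]\qquad(c\in F\cup X,\ v\in F).\tag{19}$$
With $v=c_2\in F\setminus S$ we see that $\delta(c)$ does not depend on $c$; call it $d'$. With $v=c_1\in F\cap S$ we then see that $\kappa(c)$ does not depend on $c$ either.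

**Step 4 (the eigenvalues of $A_H$).** Let $U_H$ be the space of row vectors $y'$ on $F\cup X$ with entry sum 0. Since $H$ has constant out-degree $d'$, $U_H$ is $A_H$-invariant, and the eigenvalues of $A_H$ are $d'$ and those of $A_H|_{U_H}$. Let $y'\in U_H$. By (18), $y'D$ vanishes on $F$. The sum of its entries on $X$ is $\sum_cy'_c\kappa(c)=0$, since $\kappa$ is constant. All rows of $A_H$ indexed by $X$ equal the indicator of $S\cap F$. So $y'DA_H=0$. Since $DA_H=A_H^2(I+A_H+\dots+A_H^{k-1})$, each eigenvalue $\lambda$ of $A_H|_{U_H}$ satisfies $\lambda^2(1+\lambda+\dots+\lambda^{k-1})=0$. So $\lambda=0$ or $\lambda^k=1$, and in both cases $\lambda^{k-1}=\bar\lambda$.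

**Step 5 (the trace of $A_H^{k-1}$).** By Lemma 2, $G$ has no closed walks of length 1 or $k-1$, so $\operatorname{tr}A_H=\operatorname{tr}A_H^{k-1}=0$. With sums over the eigenvalues of $A_H|_{U_H}$, which are closed under conjugation,
$$0=\operatorname{tr}A_H^{k-1}=d'^{\,k-1}+\sum\bar\lambda=d'^{\,k-1}+\sum\lambda=d'^{\,k-1}+(\operatorname{tr}A_H-d')=d'^{\,k-1}-d'.\tag{20}$$
As $k-1\ge2$, $d'\in\{0,1\}$. But by Step 1, $H$ contains two distinct closed walks of the same length $k$ starting at $y$. At the last vertex before they first differ, they leave to different vertices, so this vertex has out-degree at least 2 in $H$. This is a contradiction.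

So the assumption that $G$ is not diregular is untenable: $\sigma=0$, and with Lemma 1, $G$ is diregular of degree $d$. Lemma 2 shows that loops and parallel arcs do not occur. Theorem A is proved. $\blacksquare$

It is instructive to see how the five-vertex digraph, with $k=2$, slips through the last step. There $q$ is the identity on $\{b,c,e,f\}$, so $F\cup X$ is the whole vertex set, $H=G$ and $d'=2$. For $k=2$ the right side of (20) is $d'-d'$, so (20) says nothing.

## 11. Completing Theorem B

**Part 1.** For $k\ge3$ apply Theorem A. The cases $k=1$ (vacuous) and $k=2$ (a non-diregular example for every $d\ge2$) were treated in Section 2.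

**Part 2.** Let $k\ge3$. That $R$ is a nonnegative integer matrix with row sums 2 was shown at (1), and Lemma 2 gives the uniqueness of walks of length at most $k-1$; neither used the assumption of non-diregularity. A cycle is a closed walk of positive length, so by Lemma 2 its length is at least $k$. By Theorem A, $\sigma=0$. So (2), which was also derived without that assumption, becomes $AR=RA$. Finally $\mathbf 1^{\top}A=d\mathbf 1^{\top}$ gives $\mathbf 1^{\top}R=\mathbf 1^{\top}p(A)-n\mathbf 1^{\top}=(M-n)\mathbf 1^{\top}=2\cdot\mathbf 1^{\top}$, so all column sums of $R$ are 2. $\blacksquare$
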